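# Finite intersections of Bézout overrings and a parity obstruction in two real variables

## The theorem: a Prüfer domain that no finite family of Bézout overrings cuts out

All rings are integral domains. Fix $d\ge 1$ and let $K=K_d=\mathbb R(x_1,\dots,x_d)$. For an $\mathbb R$-algebra embedding $\varphi:K\to\mathbb R((t))$ put
$$v_\varphi=\operatorname{ord}_t\circ\varphi,\qquad V_\varphi=\varphi^{-1}(\mathbb R[[t]]),\qquad R_d=\bigcap_\varphi V_\varphi ,$$
where the intersection is over all such embeddings.

**Theorem 1.** $R_d$ is a completely integrally closed Prüfer domain with quotient field $K_d$. If $d\ge 2$, then $R_d$ is not the intersection of finitely many Bézout overrings.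

**Theorem 2.**

1. For $d\ge2$, $R_d$ is not a finite intersection of overrings with trivial Picard group, nor of GCD-domain overrings.
2. $R_1$ is not Bézout, but it is an intersection of two PID overrings. So $R_d$ is a finite intersection of Bézout overrings if and only if $d=1$.
3. Every Dedekind domain is an intersection of two PID overrings.

Here is the question that Theorem 1 settles; it comes from "Finite Intersections of PID or Factorial Overrings". Let $R$ be a domain with quotient field $K$. An *overring* of $R$ is a ring $B$ with $R\subseteq B\subseteq K$. The following is known from that source: every integrally closed domain is an intersection of two Bézout domains, and every completely integrally closed domain is an intersection of two completely integrally closed Bézout domains. In those statements the two domains live in some larger field containing $K$ and need not be overrings. The question is whether they can be taken inside $K$: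

* (a) Is every integrally closed domain an intersection of two Bézout overrings?
* (b) Is every completely integrally closed domain an intersection of two completely integrally closed Bézout overrings?

Theorem 1 with $d=2$ answers both negatively with a single ring. The domain $R_2$ is completely integrally closed, hence integrally closed, and it is not an intersection of two Bézout overrings. A fortiori it is not an intersection of two completely integrally closed ones. Replacing "two" by "any finite number" does not help.

## Bézout, Prüfer, completely integrally closed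

**Definition.** A domain $B$ with quotient field $K$ is *Bézout* if every finitely generated ideal is principal. By clearing denominators, every finitely generated fractional ideal $a_1B+\dots+a_nB$ with $a_i\in K$ is then principal too.

**Definition.** A domain is *Prüfer* if every nonzero finitely generated ideal is invertible. Textbook fact: this holds if and only if its localization at each maximal ideal is a valuation ring, that is, a ring containing $f$ or $f^{-1}$ for every $f\ne0$ in the quotient field. Bézout domains are Prüfer. The Dedekind domain $\mathbb Z[\sqrt{-5}]$ is Prüfer but not Bézout, because $(2,1+\sqrt{-5})$ is not principal.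

**Definition.** $R$ is *completely integrally closed* if every $z\in K$, for which there is $0\ne r\in R$ with $rz^n\in R$ for all $n\ge1$, lies in $R$. This implies integrally closed: if $z$ is integral over $R$, then $R[z]$ is a finitely generated $R$-module, and a common denominator of its generators serves as $r$.

The converse fails. Take $D=\mathbb Z+x\mathbb Q[x]$. If $f\in\mathbb Q(x)$ is integral over $D$, then it is integral over $\mathbb Q[x]$, so $f\in\mathbb Q[x]$; setting $x=0$ shows that $f(0)$ is integral over $\mathbb Z$, so $f\in D$. Thus $D$ is integrally closed. But $x\cdot(1/2)^n\in D$ for all $n$ while $1/2\notin D$.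

We also use: the only overrings of a DVR $V$ with quotient field $K$ are $V$ and $K$. We write $\mathfrak m_V$ for the maximal ideal of $V$.

The following observation, immediate from the definitions, is the only way in which principal ideals will enter the argument. Let $B\subseteq V$, where $V$ is a valuation ring with valuation $v$, and suppose $a_1B+\dots+a_nB=gB$. Then $a_i=b_ig$ and $g=\sum c_ia_i$ with $b_i,c_i\in B\subseteq V$. The first relation gives $v(a_i)\ge v(g)$ for all $i$, the second $v(g)\ge\min_i v(a_i)$. Hence
$$v(g)=\min_i v(a_i).\tag{1}$$

## Arcs, and the ring of functions finite along all of them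

An embedding $\varphi$ should be pictured as a formal arc $t\mapsto(\varphi(x_1),\dots,\varphi(x_d))$ in real $d$-space, possibly with poles, on which no nonzero polynomial vanishes. If $K=\mathbb R(u_1,\dots,u_d)$, then $u_1,\dots,u_d$ are algebraically independent. So giving $\varphi$ is the same as giving $\alpha_i=\varphi(u_i)\in\mathbb R((t))$, $i=1,\dots,d$, that are algebraically independent over $\mathbb R$. We need a supply of these.

**Fact A.** If $\lambda_1,\lambda_2,\dots\in\mathbb R$ are linearly independent over $\mathbb Q$, then the series $e^{\lambda_it}\in\mathbb R[[t]]$ are algebraically independent over $\mathbb R(t)$. In particular $\mathbb R((t))$ has infinite transcendence degree over $\mathbb R(t)$.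

*Proof.* First, exponentials $e^{\mu_1t},\dots,e^{\mu_kt}$ with $\mu_1<\dots<\mu_k$ are linearly independent over $\mathbb R(t)$. Suppose $\sum p_j(t)e^{\mu_jt}=0$ with polynomials $p_j$, not all zero; dropping zero terms, assume $p_k\ne0$. All series converge everywhere, so this is an identity of functions, and $p_k(t)=-\sum_{j<k}p_j(t)e^{(\mu_j-\mu_k)t}\to0$ as $t\to+\infty$. A nonzero polynomial does not tend to $0$, a contradiction. Now distinct monomials in the $e^{\lambda_it}$ are $e^{\mu t}$ with distinct $\mu=\sum n_i\lambda_i$, by $\mathbb Q$-independence. So no nontrivial polynomial relation exists. Finally, $\mathbb R$ is uncountable, so it is infinite-dimensional over $\mathbb Q$, and infinite sequences $(\lambda_i)$ exist. $\square$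

**Fact B.** For $h,k\in\mathbb R((t))$, $\operatorname{ord}(h^2+k^2)=2\min(\operatorname{ord}h,\operatorname{ord}k)$.

*Proof.* The leading coefficient of a square of a nonzero real series is positive, so leading terms cannot cancel. $\square$

**Example.** For $d=2$ write $x,y$ for the variables. Let $\varphi(x)=t$, $\varphi(y)=e^t-1$. Then $v_\varphi(y-x)=2$ and $v_\varphi(y-x-x^2/2)=3$. The element $x$ is not in $R_2$ (use the arc $x\mapsto t^{-1}$, $y\mapsto e^t$). But $\dfrac{xy}{x^2+y^2}\in R_2$, by Fact B applied to $\varphi(x),\varphi(y)$ for every $\varphi$.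

We now prove the first sentence of Theorem 1. Write $R=R_d$. Applying Fact B with $h=\varphi(f)$, $k=1$ gives, for every $f\in K$,
$$\frac1{1+f^2},\quad\frac f{1+f^2},\quad\frac{f^2}{1+f^2}\ \in R.\tag{2}$$

**Each $V_\varphi$ is a DVR with residue field $\mathbb R$.** The valuation $v_\varphi$ takes values in $\mathbb Z$. It is nontrivial: take $f\in K\setminus\mathbb R$. If $v_\varphi(f)<0$ we are done. Otherwise let $c$ be the constant term of $\varphi(f)$; then $f-c\ne0$ and $v_\varphi(f-c)>0$. So $V_\varphi$ is a DVR, though $v_\varphi$ need not be normalized. The map "constant term of $\varphi(f)$" from $V_\varphi$ to $\mathbb R$ is a ring homomorphism with kernel $\mathfrak m_{V_\varphi}$, and it is onto because $\mathbb R\subseteq V_\varphi$.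

**The quotient field of $R$ is $K$.** By (2), $f=\frac f{1+f^2}\big/\frac1{1+f^2}$ is a quotient of elements of $R$.

**$R$ is completely integrally closed.** Let $0\ne r\in R$ and $rz^n\in R$ for all $n\ge1$; we may assume $z\neq 0$. Then $v_\varphi(r)+n\,v_\varphi(z)\ge0$ for all $n$ and $\varphi$, so $v_\varphi(z)\ge0$ for all $\varphi$, that is, $z\in R$.

**$R$ is Prüfer, and so is each of its overrings.** Let $B$ be an overring of $R$, $M$ a maximal ideal of $B$ and $0\ne f\in K$. The elements $\frac1{1+f^2}$ and $\frac{f^2}{1+f^2}$ lie in $B$ and sum to $1$, so one of them is outside $M$. In the first case $f=\frac f{1+f^2}\big/\frac1{1+f^2}\in B_M$. In the second case $f^{-1}=\frac f{1+f^2}\big/\frac{f^2}{1+f^2}\in B_M$. So $B_M$ is a valuation ring.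

## One variable: parity appears, and two PIDs get around it

For $d=1$ everything is explicit. This section proves the first sentence of Theorem 2(2).

**Step 1: list the rings $V_\varphi$.** Let $V$ be a DVR with quotient field $\mathbb R(x)$, containing $\mathbb R$ with residue field $\mathbb R$. If $x\in V$, let $c\in\mathbb R$ be the residue of $x$; then $x-c\in\mathfrak m_V$, and $\mathfrak m_V\cap\mathbb R[x]$ is a proper ideal containing the maximal ideal $(x-c)$, so it equals it. Thus $V\supseteq\mathbb R[x]_{(x-c)}$, and two DVRs with the same quotient field, one inside the other, are equal. If $x\notin V$, then $x^{-1}\in\mathfrak m_V$ and in the same way $V=\mathbb R[x^{-1}]_{(x^{-1})}$. Each of these rings is some $V_\varphi$: take $x\mapsto c+t$, respectively $x\mapsto t^{-1}$. So $R_1$ is the intersection of all of them. It is the ring of real rational functions with no pole on the real projective line.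

**Step 2: $R_1$ is not Bézout.** Suppose $R_1+xR_1=gR_1$. By (1), $g$ has order $\min(0,\operatorname{ord}x)$ at every point: order $0$ at each $c\in\mathbb R$ and order $-1$ at infinity. Write $g=p/q$ with coprime polynomials. Order $0$ at all real $c$ means that neither $p$ nor $q$ has a real zero, so both have even degree. But the order of $g$ at infinity is $\deg q-\deg p$, which is even. Contradiction.

**Step 3: $R_1$ is an intersection of two PID overrings.** Let $B_1=\bigcap_{c\in\mathbb R}\mathbb R[x]_{(x-c)}$. A reduced fraction $p/q$ lies in $B_1$ exactly when $q$ has no real zero, so $B_1$ is a localization of $\mathbb R[x]$, hence a PID. Let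
$$B_2=\bigcap_{c\ne0}\mathbb R[x]_{(x-c)}\ \cap\ \mathbb R[x^{-1}]_{(x^{-1})}.$$
The automorphism $x\mapsto x^{-1}$ of $\mathbb R(x)$ exchanges the point $0$ with infinity and $c$ with $1/c$, so it carries $B_1$ onto $B_2$, and $B_2$ is a PID. Clearly $B_1\cap B_2=R_1$. $\square$

The ideal $I=R_1+xR_1$ is half of a principal ideal: by (2), $I^2=R_1+xR_1+x^2R_1=(1+x^2)R_1$. A generator of $I$ would behave like $\sqrt{1+x^2}$. Parity forbids this, but only while every point of the projective line is watched. Each $B_i$ drops one point, and then the obstruction vanishes.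

## Why the ideal $(x,y)$ alone does not settle two variables

In two variables there is an analogous ideal $I=xR_2+yR_2$. By Fact B, $\frac{x^2}{x^2+y^2},\frac{xy}{x^2+y^2},\frac{y^2}{x^2+y^2}\in R_2$, so $I^2=(x^2+y^2)R_2$. A generator $g$ of $I$ would satisfy $v_\varphi(g)=\min(v_\varphi(x),v_\varphi(y))$ along every arc, like $\sqrt{x^2+y^2}$. We shall see (Lemma 4 with $B=R_2$) that there is no such $g$, so $R_2$ is not Bézout.

The natural plan is now: if $R_2=B_1\cap\dots\cap B_n$, show that $xB_i+yB_i$ stays non-principal in some $B_i$. This stops working at the same place as in one variable. An overring need not lie in every $V_\varphi$, and dropping some of them can make a given ideal principal. For example, in $B=R_2[y/x]$ we have $xB+yB=xB$. This $B$ lies in $V_\varphi$ exactly when $v_\varphi(y)\ge v_\varphi(x)$, and it has dropped the arcs that made trouble for this ideal.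

What it has not dropped is every arc near some other center. Put $u'=(x,y/x)$. Then $K=\mathbb R(u'_1,u'_2)$, and every arc along which $u_1'$ and $u_2'$ both have positive order still satisfies $B\subseteq V_\varphi$. So after changing coordinates by a blow-up we see *all* arcs through a new origin again, and the suspect is now the ideal $xB+(y/x)B$. This suggests the proof:

* each $V_\varphi$ contains some $B_i$ (Lemma 1);
* if $B_i$ misses one arc of a "neighborhood", it misses all arcs of a smaller neighborhood of the same shape (Lemma 2);
* if $B_i$ misses no arc of a neighborhood, it is not Bézout (Lemmas 3 and 4).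

Since there are finitely many $B_i$, shrinking finitely often leads to a contradiction. In one variable such a neighborhood is a single $V$ and its ideal $u_1B$ is always principal, so the last item has no analogue there.

## Each arc sees one of the rings $B_i$

**Lemma 1.** If $R=R_d=B_1\cap\dots\cap B_n$ with $B_i$ overrings of $R$, then each $V_\varphi$ contains some $B_i$.

*Proof.* Let $V=V_\varphi$, $M=\mathfrak m_V\cap R$, $S=R\setminus M$.

**Step 1: $V$ is the localization $R_S$.** Elements of $S$ are units of $V$, so $R_S\subseteq V$. Conversely let $f\in V$, with residue $\bar f\in\mathbb R$. The residue of $1+f^2$ is $1+\bar f^2\ne0$, so $s=\frac1{1+f^2}$ is a unit of $V$. By (2), $s\in R$, hence $s\in S$, and $f=\frac f{1+f^2}\big/s\in R_S$.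

**Step 2: localization passes through the finite intersection.** We claim $\bigcap_i(B_i)_S=V$. Each $(B_i)_S$ contains $R_S=V$. If $z=b_i/s_i$ with $b_i\in B_i$, $s_i\in S$ for every $i$, then $z\prod_js_j=b_i\prod_{j\ne i}s_j\in B_i$ for each $i$. So $z\prod_js_j\in R$ and $z\in R_S=V$. Finiteness of the family is used here.

**Step 3: conclude.** Each $(B_i)_S$ is an overring of the DVR $V$, so it is $V$ or $K$. They are not all $K$, since their intersection is $V$. Hence $B_i\subseteq(B_i)_S=V$ for some $i$. $\square$

## Blowing up along an arc

**Definition.** A *coordinate system* is a $d$-tuple $u=(u_1,\dots,u_d)$ with $K=\mathbb R(u_1,\dots,u_d)$. Put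
$$O(u)=\mathbb R[u]_{(u_1,\dots,u_d)},\qquad\mathfrak m(u)=\text{its maximal ideal},\qquad\mathcal V(u)=\{V_\varphi:\ \varphi(u_i)\in t\mathbb R[[t]]\text{ for all }i\}.$$

The condition on $\varphi$ says $u_i\in\mathfrak m_{V_\varphi}$ for all $i$, so it depends only on $V_\varphi$. The set $\mathcal V(u)$ collects the arcs through the origin of the coordinates $u$. For instance $(x,y)$, $(x,y/x)$ and $(x,(y-x)/x^2)$ are coordinate systems for $d=2$. Two properties are immediate.

* $\mathcal V(u)\neq\emptyset$: send $u_i\mapsto te^{\lambda_it}$ with $\lambda_i$ linearly independent over $\mathbb Q$ (Fact A).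
* Every $V\in\mathcal V(u)$ dominates $O(u)$. A polynomial in $u$ with nonzero constant term has nonzero residue in $V$, hence is a unit of $V$. So $O(u)\subseteq V$. Also $\mathfrak m(u)\subseteq\mathfrak m_V$, and so $\mathfrak m_V\cap O(u)=\mathfrak m(u)$.

**Lemma 2.** Let $V_\varphi\in\mathcal V(u)$ and $b\in K\setminus V_\varphi$. There is a coordinate system $u'$ with $\mathcal V(u')\subseteq\mathcal V(u)$ such that $b\notin V'$ for **every** $V'\in\mathcal V(u')$.

*Proof.* The idea is to blow up the origin and follow the arc $\varphi$ until $b^{-1}$ becomes a function vanishing at the new origin. It then vanishes at the origin for all arcs through it.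

**Step 1: a single blow-up.** Choose $j$ with $v_\varphi(u_j)$ minimal. For $i\ne j$ we have $\varphi(u_i/u_j)\in\mathbb R[[t]]$; let $c_i$ be its constant term. Put
$$w_j=u_j,\qquad w_i=u_i/u_j-c_i\quad(i\ne j).$$
Then $u_j=w_j$ and $u_i=w_j(w_i+c_i)$, so $w$ is a coordinate system. We record four properties.

* $V_\varphi\in\mathcal V(w)$, by the choice of the $c_i$.
* $\mathcal V(w)\subseteq\mathcal V(u)$: if $\psi(w_i)\in t\mathbb R[[t]]$ for all $i$, the formulas for the $u_i$ give $\psi(u_i)\in t\mathbb R[[t]]$ for all $i$.
* $O(u)\subseteq O(w)$: by the same formulas, a polynomial in $u$ is a polynomial in $w$ with the same constant term, so allowed denominators stay allowed.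
* $\mathfrak m(u)\subseteq e\,O(w)$ with $e=u_j$, because each $u_i$ is $w_j=e$ times an element of $O(w)$. Here $v_\varphi(e)\ge1$.

**Step 2: iterate until the denominator is a unit.** Since $v_\varphi(b)<0$, we can write $b^{-1}=Q/P$ with nonzero $P,Q\in O(u)$, and $v_\varphi(Q)>v_\varphi(P)\ge0$. Suppose $P\in\mathfrak m(u)$. Since $v_\varphi(Q)>0$, domination gives $Q\in\mathfrak m(u)$ as well. Perform Step 1 and replace $P,Q$ by $P/e,Q/e\in O(w)$. The fraction is unchanged, the inequality $v_\varphi(Q)>v_\varphi(P)$ persists, and the nonnegative integer $v_\varphi(P)$ drops by $v_\varphi(e)\ge1$. So after finitely many rounds we reach $u'$ with $\mathcal V(u')\subseteq\mathcal V(u)$, $V_\varphi\in\mathcal V(u')$ and $P$ a unit of $O(u')$.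

**Step 3: pass from one arc to all arcs.** Now $b^{-1}=Q/P\in O(u')$ and $v_\varphi(b^{-1})>0$. Since $V_\varphi$ dominates $O(u')$, $b^{-1}\in\mathfrak m(u')$. Every $V'\in\mathcal V(u')$ dominates $O(u')$ too, so $b^{-1}\in\mathfrak m_{V'}$, that is, $b\notin V'$. $\square$

**Example.** Let $u=(x,y)$, $\varphi(x)=t$, $\varphi(y)=t+t^3e^t$, $b=x^2/(y-x)$. Then $b^{-1}=(y-x)/x^2$ has $v_\varphi=3-2=1$. The first blow-up gives $w=(x,\,y/x-1)$, and $y-x=xw_2$, so $b^{-1}=w_2/x$. Since $\varphi(w_2)=t^2e^t$, the second blow-up gives $w'=(x,\,w_2/x)$ and $b^{-1}=w_2'$. So $u'=(x,(y-x)/x^2)$ works.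

## The parity obstruction for plane arcs

Suppose $d=2$ and some overring $B$ is contained in every $V\in\mathcal V(u)$. If $u_1B+u_2B=gB$, then by (1) $g$ measures $\min(v(u_1),v(u_2))$ along *all* arcs through the origin. The next lemma says that no rational function does this.

**Lemma 3.** There are no nonzero $P,Q\in\mathbb R[u,v]$ such that
$$\operatorname{ord}P(\alpha)-\operatorname{ord}Q(\alpha)=\min(\operatorname{ord}\alpha_1,\operatorname{ord}\alpha_2)\tag{3}$$
for every $\alpha=(\alpha_1,\alpha_2)\in(t\mathbb R[[t]])^2$ with $\alpha_1,\alpha_2$ algebraically independent over $\mathbb R$.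

Let us try some candidates. For $P=u$, $Q=1$ the arc $(t^2,te^t)$ gives $2\ne1$. For $P=u^2+v^2$, $Q=u$ the same arc gives $2-2=0\ne1$. For $P=u^3+v^3$, $Q=u^2+v^2$ generic arcs behave well, but $(t,-t+t^2e^t)$ does not. Here $P=(u+v)(u^2-uv+v^2)$ has order $2+2=4$, and $Q$ has order $2$, so the left side is $2\ne1$. In each case some arc hugs a real branch of the curve $PQ=0$ through the origin. Parity will force such a branch to exist.

The branch need not be a line, or even a power series in $u$. For $P=v^3-u^4$, $Q=u^2+v^2$ the real branch is $v=u^{4/3}$. We therefore use fractional powers and recall what is needed.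

**Definition.** The field of real Puiseux series is $\mathcal P=\bigcup_{N\ge1}\mathbb R((t^{1/N}))$, ordered by the sign of the leading coefficient. For example, $t^{1/3}$ is positive but smaller than every positive real number.

Textbook facts (for example Basu–Pollack–Roy, *Algorithms in Real Algebraic Geometry*, Ch. 2): $\mathcal P$ is real closed, and over a real closed field polynomials satisfy the intermediate value theorem. That is, if $G\in\mathcal P[s]$ takes values of opposite signs at $a<b$, then $G$ has a root strictly between $a$ and $b$.

*Proof of Lemma 3.* Suppose $P,Q$ exist. Nonzero polynomials do not vanish at the $\alpha$ in question, so dividing both by their gcd preserves (3), and we may assume $P,Q$ coprime. Let $P_m,Q_n$ be their nonzero homogeneous parts of lowest degree, of degrees $m,n$.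

**Step 1: generic arcs show that $m-n=1$.** Choose $(a,b)\in\mathbb R^2\setminus\{0\}$ with $P_m(a,b)Q_n(a,b)\ne0$ and, by Fact A, $e_1,e_2\in\mathbb R[[t]]$ algebraically independent over $\mathbb R(t)$. Put $\alpha=(t(a+te_1),\,t(b+te_2))$; its entries are algebraically independent over $\mathbb R(t)$, hence over $\mathbb R$. Now $P(\alpha)=t^m\bigl(P_m(a,b)+t(\cdots)\bigr)$ has order $m$, likewise $Q(\alpha)$ has order $n$, and the right side of (3) is $1$ because $(a,b)\ne0$.

**Step 2: oddness forces a sign change.** Let $F=P_mQ_n$, a nonzero real binary form of degree $m+n=2n+1$, which is odd. Over $\mathbb R$ it factors into linear forms and irreducible quadratic forms. The total degree of the linear part is odd, so some real linear form divides $F$ to exactly an odd power $k$. An invertible real linear change of $(u,v)$ preserves $\min(\operatorname{ord}\alpha_1,\operatorname{ord}\alpha_2)$, algebraic independence, coprimality, and the formation of lowest forms. So we may assume that this linear form is $v$. Then $F(1,s)=s^kH(1,s)$ with $k$ odd and $H(1,0)\ne0$. Hence there are reals $s_1<0<s_2$ such that $F(1,s_1)$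 and $F(1,s_2)$ are nonzero of opposite signs.

**Step 3: the sign change produces a real branch of $PQ=0$.** Put $\tilde P(s)=P(t,ts)$, $\tilde Q(s)=Q(t,ts)$ in $\mathbb R[t][s]$, and $G=\tilde P\tilde Q$. This is nonzero because $t$ and $ts$ are algebraically independent over $\mathbb R$. For $i=1,2$,
$$G(s_i)=t^{m+n}\bigl(F(1,s_i)+t(\cdots)\bigr),$$
so $G(s_1)$ and $G(s_2)$ have opposite signs in $\mathcal P$. The intermediate value theorem gives $\sigma\in\mathcal P$ with $s_1<\sigma<s_2$ and $G(\sigma)=0$. If $\sigma$ had negative order, then $\sigma-s_1$ and $\sigma-s_2$ would have the same leading coefficient, hence the same sign, which is false. So $\sigma\in\mathbb R[[\tau]]$ with $\tau=t^{1/N}$ for some $N\ge1$. As a root of $G\neq 0$, $\sigma$ is algebraic over $\mathbb R(t)$, hence over $\mathbb R(\tau)$.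

**Step 4: exactly one of $\tilde P,\tilde Q$ vanishes at $\sigma$.** By Gauss's lemma, $P,Q$ are coprime in $\mathbb R(u)[v]$. The isomorphism $\mathbb R(u)[v]\to\mathbb R(t)[s]$, $u\mapsto t$, $v\mapsto ts$, carries them to $\tilde P,\tilde Q$, which are therefore coprime. So $A\tilde P+C\tilde Q=1$ for some $A,C\in\mathbb R(t)[s]$, and there is no common root.

**Step 5: arcs hugging the branch contradict (3).** The branch $(t,t\sigma)$ itself is not allowed in (3), since it is algebraic; so we perturb it. For $L\ge1$ let
$$\sigma_L=\sigma+\tau^Le^\tau,\qquad\alpha=(\tau^N,\ \tau^N\sigma_L)\in(\tau\mathbb R[[\tau]])^2 .$$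
By Fact A, $e^\tau$ is transcendental over $\mathbb R(\tau)$, and $\sigma$ is algebraic over $\mathbb R(\tau)$, so $\sigma_L$ is transcendental over $\mathbb R(\tau)$. Hence $\alpha_1,\alpha_2$ are algebraically independent over $\mathbb R$, and (3) applies with $\tau$ as the variable. Its right side is $N$, because $\sigma_L\in\mathbb R[[\tau]]$. Since $t=\tau^N$ and $\sigma_L\equiv\sigma$ modulo $\tau^L$,
$$P(\alpha)=\tilde P(\sigma_L)\equiv\tilde P(\sigma),\qquad Q(\alpha)=\tilde Q(\sigma_L)\equiv\tilde Q(\sigma)\pmod{\tau^L\mathbb R[[\tau]]}.$$

* If $\tilde P(\sigma)=0\ne\tilde Q(\sigma)$, let $q=\operatorname{ord}_\tau\tilde Q(\sigma)$ and take $L>q+N$. Then $\operatorname{ord}P(\alpha)\ge L$ and $\operatorname{ord}Q(\alpha)=q$, so the left side of (3) is at least $L-q>N$.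
* If $\tilde Q(\sigma)=0\ne\tilde P(\sigma)$, let $p=\operatorname{ord}_\tau\tilde P(\sigma)$ and take $L>p$. Then $\operatorname{ord}P(\alpha)=p$ and $\operatorname{ord}Q(\alpha)\ge L$, so the left side of (3) is at most $p-L<0<N$.

Both cases contradict (3). $\square$

**Example.** For $P=v^3-u^4$, $Q=u^2+v^2$ we have $m-n=1$, $F=v^3(u^2+v^2)$ and $\tilde P(s)=t^3(s^3-t)$, so $\sigma=t^{1/3}=\tau$ and $N=3$. With $L\ge2$, $P(\alpha)=\tau^9\bigl((\tau+\tau^Le^\tau)^3-\tau^3\bigr)$ has order $L+11$ and $Q(\alpha)$ has order $6$. The left side of (3) is $L+5$, the right side is $3$.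

## An overring below all arcs through a point is not Bézout

**Lemma 4.** Let $d\ge2$, $u$ a coordinate system, and $B$ an overring of $R_d$ with $B\subseteq V$ for all $V\in\mathcal V(u)$. Then the fractional ideal $u_1B+\dots+u_dB$ is not principal. In particular $B$ is not Bézout.

*Proof.* Suppose $\sum u_iB=gB$. By (1),
$$v_\varphi(g)=\min_iv_\varphi(u_i)\qquad\text{for every }V_\varphi\in\mathcal V(u).\tag{4}$$
In particular $g\ne0$; write $g=P/Q$ with nonzero $P,Q\in\mathbb R[u]$.

**Step 1: $d=2$.** The embeddings $\varphi$ with $V_\varphi\in\mathcal V(u)$ are exactly the maps $u_i\mapsto\alpha_i$ with $\alpha_1,\alpha_2\in t\mathbb R[[t]]$ algebraically independent over $\mathbb R$. So (4) is exactly (3), contradicting Lemma 3.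

**Step 2: for $d\ge3$, arrange that $P,Q$ survive restriction to a coordinate plane.** Let $P_m,Q_n$ be the lowest forms and choose $a\in\mathbb R^d\setminus\{0\}$ with $P_m(a)Q_n(a)\ne0$. Replace $u$ by the coordinates $w$ with $u=Aw$, where $A$ is a real invertible matrix sending $(1,0,\dots,0)$ to $a$. This changes neither $\mathcal V(u)$, nor $\sum u_iB$, nor $\min_iv_\varphi(u_i)$; the lowest forms become $P_m(Aw)$, $Q_n(Aw)$. So we may assume $a=(1,0,\dots,0)$. Then
$$p=P(u_1,u_2,0,\dots,0),\qquad q=Q(u_1,u_2,0,\dots,0)$$
are nonzero, since their forms of degree $m$ and $n$ do not vanish at $(1,0)$.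

**Step 3: push arcs toward that plane.** Let $\alpha_1,\alpha_2\in t\mathbb R[[t]]$ be algebraically independent over $\mathbb R$. The field $\mathbb R(t,\alpha_1,\alpha_2)$ has finite transcendence degree over $\mathbb R(t)$. So by Fact A there are $\beta_3,\dots,\beta_d\in\mathbb R((t))$ algebraically independent over it. Replacing $\beta_i$ by its inverse where necessary, we may take $\beta_i\in\mathbb R[[t]]$. For $L\ge1$ the elements $\alpha_1,\alpha_2,t^L\beta_3,\dots,t^L\beta_d$ are algebraically independent over $\mathbb R$. So $u_1\mapsto\alpha_1$, $u_2\mapsto\alpha_2$, $u_i\mapsto t^L\beta_i$ $(i\ge3)$ defines an embedding $\varphi_L$ with $V_{\varphi_L}\in\mathcal V(u)$.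

Modulo $t^L\mathbb R[[t]]$ we have $\varphi_L(P)\equiv p(\alpha)$ and $\varphi_L(Q)\equiv q(\alpha)$, and $p(\alpha),q(\alpha)\neq 0$. Hence for $L$ large
$$v_{\varphi_L}(P)=\operatorname{ord}p(\alpha),\quad v_{\varphi_L}(Q)=\operatorname{ord}q(\alpha),\quad\min_iv_{\varphi_L}(u_i)=\min(\operatorname{ord}\alpha_1,\operatorname{ord}\alpha_2).$$
By (4), $\operatorname{ord}p(\alpha)-\operatorname{ord}q(\alpha)=\min(\operatorname{ord}\alpha_1,\operatorname{ord}\alpha_2)$. As $\alpha$ was arbitrary, $p,q$ satisfy (3), contradicting Lemma 3.

**Step 4: the last sentence.** In a Bézout domain finitely generated fractional ideals are principal, so $B$ is not Bézout. $\square$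

## Shrinking until no $B_i$ is left

*Proof of Theorem 1.* The first sentence was proved above. Let $d\ge2$ and suppose $R_d=B_1\cap\dots\cap B_n$ with all $B_i$ Bézout overrings. For a coordinate system $u$ put
$$J(u)=\{\,i:\ B_i\subseteq V\text{ for at least one }V\in\mathcal V(u)\,\}\subseteq\{1,\dots,n\}.$$

**Step 1: $J(u)$ is never empty.** There is some $V\in\mathcal V(u)$, and by Lemma 1 it contains some $B_i$.

**Step 2: $J(u)$ can always be made smaller.** Pick $i\in J(u)$. Since $B_i$ is Bézout, Lemma 4 says that $B_i$ is not contained in all $V\in\mathcal V(u)$; so there are $V\in\mathcal V(u)$ and $b\in B_i\setminus V$. By Lemma 2 there is $u'$ with $\mathcal V(u')\subseteq\mathcal V(u)$ and $b\notin V'$ for all $V'\in\mathcal V(u')$. The inclusion gives $J(u')\subseteq J(u)$. And $i\notin J(u')$, because $b\in B_i$ lies in no $V'\in\mathcal V(u')$. So $J(u')\subsetneq J(u)$.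

**Step 3: contradiction.** Choose $u$ with $|J(u)|$ minimal. By Step 1 it is nonempty, and by Step 2 it is not minimal. $\blacksquare$

Together with the section on one variable, this proves Theorem 2(2): $R_d$ is a finite intersection of Bézout overrings if and only if $d=1$.

## Trivial Picard groups and GCD overrings

The *Picard group* $\operatorname{Pic}(B)$ is the group of invertible fractional ideals modulo principal ones. A *GCD domain* is one in which any two nonzero elements have a greatest common divisor.

*Proof of Theorem 2(1).* It suffices, by Theorem 1, to show that an overring $B$ of $R_d$ is Bézout if $\operatorname{Pic}(B)=0$ or $B$ is a GCD domain. We saw that every overring of $R_d$ is Prüfer, so nonzero finitely generated ideals of $B$ are invertible.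

If $\operatorname{Pic}(B)=0$, they are principal, and $B$ is Bézout.

If $B$ is a GCD domain, let $I=a_1B+\dots+a_nB$ be a nonzero ideal with all $a_i\neq 0$, let $g=\gcd(a_1,\dots,a_n)$, and compute $I^{-1}=\{x\in K:xI\subseteq B\}$. Clearly $g^{-1}\in I^{-1}$. Conversely let $0\ne x=r/s\in I^{-1}$ with $\gcd(r,s)=1$. Then $s\mid ra_i$, so $s\mid a_i$ for all $i$, so $s\mid g$ and $x\in g^{-1}B$. Thus $I^{-1}=g^{-1}B$. Since $I$ is invertible, $I=(I^{-1})^{-1}=gB$ is principal. So $B$ is Bézout. $\blacksquare$

## Dedekind domains: two PID overrings always suffice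

*Proof of Theorem 2(3).* Let $R$ be a Dedekind domain with quotient field $K$. If $R$ is a field, take $R=R\cap R$. Otherwise let $X=\operatorname{Max}R$ and $G=\operatorname{Cl}(R)$, and for $U\subseteq X$ let $\langle U\rangle\le G$ be the subgroup generated by the classes $[p]$, $p\in U$. We drop a set $U$ of primes from the representation $R=\bigcap_{p\in X}R_p$, just as points were dropped from the projective line. We need $U$ large enough to kill $G$, and two such sets that are disjoint.

**Step 1: if $\langle U\rangle=G$, then $B=\bigcap_{p\in X\setminus U}R_p$ is a PID** (with $B=K$ if $U=X$).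

*Primes in $U$ become trivial.* Let $q\in U$. For $p\ne q$ we have $q^{-1}\subseteq R_p$, so $q^{-1}\subseteq B$. Thus $1\in R=qq^{-1}\subseteq qB$, that is, $qB=B$; then also $q^{-1}B=B$.

*All primes become principal.* For $p\in X$, $[p]\in\langle U\rangle$ gives $p=a\prod_{q\in U}q^{n_q}$ with a finite product, $n_q\in\mathbb Z$, $a\in K^*$. Hence $pB=aB$.

*Every ideal $J$ of $B$ equals $(J\cap R)B$.* If $B$ is a field this is clear. Otherwise let $N$ be a maximal ideal of $B$ and $p=N\cap R$. Then $p\ne0$: a nonzero element of $N$ is $c/e$ with $c,e\in R$, and $c\in N\cap R$. With $S=R\setminus p$ we have $R_p\subseteq S^{-1}B\subseteq B_N\ne K$. Since $R_p$ is a DVR, $S^{-1}B=B_N=R_p$. So $S^{-1}J$ is an ideal of $R_p$, and $S^{-1}(J\cap R)=S^{-1}J\cap R_p=S^{-1}J$. Hence $(J\cap R)B$ and $J$ have the same localization at $N$. This holds for all $N$, so they are equal.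

*Conclusion.* If $J\ne0$, then $J\cap R\ne0$ is a finite product of primes $p\in X$, and each $pB$ is principal. So $J=(J\cap R)B$ is principal.

**Step 2: finitely many primes are never needed: $\langle X\setminus F\rangle=G$ for every finite $F\subseteq X$.** Let $p\in X$. By the Chinese remainder theorem choose $a\in R$ with $v_p(a)=1$ and $v_q(a)=0$ for $q\in F\setminus\{p\}$. Then $aR=pI$ with $I$ an ideal not divisible by any prime in $F\cup\{p\}$, so $[p]=-[I]\in\langle X\setminus F\rangle$. The classes $[p]$ generate $G$.

**Step 3: there are disjoint $U_1,U_2\subseteq X$ with $\langle U_1\rangle=\langle U_2\rangle=G$.** Consider triples $(W,U_1,U_2)$ with $U_1,U_2$ disjoint subsets of $W\subseteq X$ and $\langle U_1\rangle=\langle U_2\rangle=\langle W\rangle$, ordered by componentwise inclusion. The triple $(\emptyset,\emptyset,\emptyset)$ is one. Componentwise unions of chains are again such triples, because $\langle\cdot\rangle$ commutes with unions of chains. By Zorn's lemma there is a maximal triple. Suppose $W\ne X$.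

*A finite supply.* Let $p\in X$ and let $F\subseteq X$ be finite. By Step 2, $[p]$ is a combination of finitely many classes of primes outside $F$. Those primes that lie in $W$ contribute to $\langle W\rangle$. So $[p]\in\langle W\rangle+\langle T\rangle$ for some finite $T=T(p,F)\subseteq X\setminus(W\cup F)$.

*A countable set closed under this supply.* Let $Y_0=\{p_0\}$ with $p_0\in X\setminus W$, let $Y_{k+1}=Y_k\cup\bigcup T(p,F)$ over all $p\in Y_k$ and finite $F\subseteq Y_k$, and let $Y=\bigcup_kY_k$. Then $Y\subseteq X\setminus W$ is nonempty and countable. Given $p\in Y$ and finite $F\subseteq Y$, both lie in some $Y_k$, so $T(p,F)\subseteq Y_{k+1}\subseteq Y$, and $T(p,F)$ is disjoint from $F$. Hence for all such $p$ and $F$ there is a finite $T\subseteq Y\setminus F$ with $[p]\in\langle W\rangle+\langle T\rangle$.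

*Dealing the primes to two players.* Enumerate $Y\times\{1,2\}$ as a finite or infinite sequence $(p_k,i_k)$. Inductively, with $F=\bigcup_{l<k}T_l$, choose a finite $T_k\subseteq Y\setminus F$ such that $[p_k]\in\langle W\rangle+\langle T_k\rangle$. The $T_k$ are pairwise disjoint. Put
$$U_i'=U_i\cup\bigcup_{i_k=i}T_k\qquad(i=1,2).$$
Then $U_1',U_2'$ are disjoint, since $T_k\subseteq Y$ and $Y\cap W=\emptyset$. Moreover $\langle U_i'\rangle$ contains $\langle U_i\rangle=\langle W\rangle$. It also contains $[p]$ for every $p\in Y$, since $(p,i)$ occurs in the enumeration. So $\langle U_i'\rangle=\langle W\cup Y\rangle$, and $(W\cup Y,U_1',U_2')$ is a strictly larger triple. This contradicts maximality. Hence $W=X$ and $\langle U_i\rangle=\langle X\rangle=G$.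

**Step 4: intersect.** Let $B_i=\bigcap_{p\in X\setminus U_i}R_p$ for $i=1,2$. These are PID overrings by Step 1. Since $U_1\cap U_2=\emptyset$, every $p\in X$ lies in $X\setminus U_1$ or in $X\setminus U_2$, so
$$B_1\cap B_2=\bigcap_{p\in X}R_p=R.\qquad\blacksquare$$
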